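\title{Independent dihedral angles in triangulated spheres with two bars removed}

\begin{abstract}
A generic triangulated sphere, built as a bar and joint framework in $\mathbb R^3$, is isostatic, so removing two bars leaves a two-dimensional space of nontrivial infinitesimal motions. We prove that if the triangulation is $5$-connected, then the angular velocities at any two dihedral angles between the remaining triangles are coordinates on this space. For $4$-connected triangulations we determine exactly which pairs of angles have this property; bipyramids show that some pairs do not. Both results follow from a rigidity criterion for spheres with a few quadrilateral and pentagonal faces, each of which is either filled with a rigid block or left open as a hole.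
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{triangulated sphere} is a finite simple graph $G$ embedded in the $2$-sphere so that every face is a triangle. It is \emph{$k$-connected} if it has more than $k$ vertices and stays connected after the deletion of any set of fewer than $k$ vertices. A \emph{realization} of a graph as a bar and joint framework places the vertices at points of $\mathbb R^3$, with a rigid bar for each edge and a universal joint at each vertex. An \emph{infinitesimal motion} assigns velocities to the joints that preserve the length of every bar to first order, and it is \emph{trivial} if it comes from a rigid motion of space. A statement holds for \emph{almost all} realizations if it holds outside a set of measure zero in the space of vertex placements.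

A triangulated sphere with $n$ vertices has $3n-6$ edges, which is the number $3n$ of velocity coordinates minus the six dimensions of trivial motions. Almost all of its realizations are \emph{isostatic}: they have only trivial infinitesimal motions, and the $3n-6$ bars impose independent conditions. This is a standing fact in \cite{IRP}, and it will also come out of our proof (Remark~\ref{rem:special}). Each bar that is removed therefore frees exactly one dimension of nontrivial motions, and one can ask where on the surface the motion is seen. Call a face \emph{remaining} if none of its edges has been removed. Two remaining triangles with a common edge $g$ are two rigid plates hinged along $g$, and a motion is seen at $g$ if the dihedral angle $\theta_g$ between the plates has nonzero angular velocity $\theta_g'$. For one removed bar, \cite[Theorem~4.3]{IRP} states that in almost all realizations of a $4$-connected triangulated sphere the motion flexes all dihedral angles between the remaining triangles.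

With two bars removed the nontrivial motions form a plane. Two dihedral angles, at edges $g$ and $h$, are \emph{independent} if the pair $(\theta_g',\theta_h')$ parameterizes this plane; equivalently, if bracing the two angles removes all nontrivial infinitesimal motions. The following is conjectured in \cite{IRP}.

\begin{quote}
\emph{For any $5$-connected triangulated sphere, almost all realizations as a bar and joint framework with two bars removed leave each pair of dihedral angles of the remaining triangles independent.}
\end{quote}

A count explains the connectivity assumptions. Let $D$ be a disc on the sphere bounded by a cycle of $G$ of length $k$, and let $D$ contain $n_D$ vertices. By Euler's formula $D$ contains $3n_D-6-(k-3)$ edges, and these impose independent conditions, so the part of the framework in $D$ has $k-3$ internal degrees of freedom. Suppose that the removed bars lie outside $D$. If $k=3$, no angle at an edge inside $D$ moves at all. If $k=4$, all angles inside $D$ are driven by a single parameter, so any two of them are dependent. If $k\ge 5$, the count puts no restriction on a pair of angles. In a $5$-connected triangulation a $3$-cycle or a $4$-cycle cannot have vertices on both sides, so these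 obstructions disappear, and the natural guess is that nothing else goes wrong. We prove that the guess is right.

Call a quadruple $(e,f;g,h)$ of edges of $G$ \emph{admissible} if $e\ne f$, $g\ne h$, and the two faces at $g$ and the two faces at $h$ contain neither $e$ nor $f$. This says that $\theta_g$ and $\theta_h$ are dihedral angles of remaining triangles of $G-\{e,f\}$. The four edges are then distinct.

\begin{theorem}\label{thm:five}
Let $G$ be a $5$-connected triangulated sphere and $(e,f;g,h)$ an admissible quadruple. Then for almost all realizations of $G-\{e,f\}$ the dihedral angles at $g$ and $h$ are independent.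
\end{theorem}

There are finitely many quadruples, so one null set serves for all of them, and the conjecture follows. For $4$-connected triangulations the count above is not the whole story: there is one more obstruction, and the two together are complete. The word \emph{generic} is defined in Section~\ref{sec:rigidity}; almost all realizations are generic.

\begin{theorem}\label{thm:four}
Let $G$ be a $4$-connected triangulated sphere, $(e,f;g,h)$ an admissible quadruple, and $\Gamma=G-\{e,f,g,h\}$. The dihedral angles at $g$ and $h$ in generic realizations of $G-\{e,f\}$ are independent if and only if both of the following hold.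
\begin{itemize}
\item[(A)] No $4$-cycle of $\Gamma$ has $g,h$ on one side and $e,f$ on the other.
\item[(B)] No two vertices $u,v$ have four common neighbors $a_1,a_2,a_3,a_4$ in $\Gamma$, numbered in cyclic order, such that the four discs bounded by the cycles $ua_iva_{i+1}$ (the faces of this $K_{2,4}$) contain, in cyclic order, one of $g,h$; one of $e,f$; the other of $g,h$; the other of $e,f$.
\end{itemize}
\end{theorem}

Dependent pairs occur in the octahedron and in every bipyramid over a $k$-gon with $k\ge4$ (Example~\ref{ex:bipyramid}), so ``$5$-connected'' cannot be replaced by ``$4$-connected'' in Theorem~\ref{thm:five}.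

The proof has three parts. First, bracing the angle at $g$ is the same as adding the bar $g^*$ between the two vertices opposite $g$, so the question is whether one graph is generically rigid (Section~\ref{sec:rigidity}). Second, the two triangles at $g$ together with $g^*$ form a rigid tetrahedron sitting on a quadrilateral, while removing $e$ opens a quadrilateral hole. This suggests a class of spheres with \emph{blocks} and \emph{holes}, for which we state a complete rigidity criterion, Theorem~\ref{thm:criterion} (Section~\ref{sec:bh}); Theorems \ref{thm:five} and~\ref{thm:four} follow from it quickly (Section~\ref{sec:deduction}). Third, we prove the criterion. Necessity is a count (Section~\ref{sec:necessity}). Sufficiency is an induction that cuts along short cycles, removes vertices of degree two and contracts edges (Section~\ref{sec:reductions}), until a count leaves only graphs with seven, eight or nine vertices (Section~\ref{sec:small}). Connectivity does not survive these operations, which is why the induction runs in the larger class.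

\section{Generic rigidity and dihedral angles}\label{sec:rigidity}

\subsection{The rigidity matrix}

Let $V$ be a set of $n\ge3$ vertices placed in $\mathbb R^3$; we use the same letter for a vertex and its position. The \emph{row} of a pair $xy$ is the vector in $(\mathbb R^3)^V$ with entry $x-y$ at $x$, entry $y-x$ at $y$, and zero elsewhere. The \emph{rigidity matrix} of a graph $H$ on $V$ consists of the rows of its edges. Its kernel is the space of infinitesimal motions, or \emph{motions} for short: the assignments $x\mapsto x'$ with
\[
(x-y)\cdot(x'-y')=0\qquad\text{for every edge }xy.
\]
The trivial motions are those of the form $x'=\beta+\alpha\times x$ with fixed $\alpha,\beta\in\mathbb R^3$. They are motions of every graph. If the points are not all collinear, they form a space of dimension $6$, and a trivial motion that vanishes at three noncollinear points is zero.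

The rank of a set of rows attains its maximum wherever a certain minor, a nonzero polynomial in the coordinates, does not vanish. We call a placement of $V$ \emph{generic} if every set of pairs has its maximal rank, no three points are collinear, and no four are coplanar. The nongeneric placements lie in finitely many zero sets of nonzero polynomials, so almost all placements are generic. The restriction of a generic placement to a subset of $V$ is generic, because the rank of a set of rows depends only on the positions of the vertices involved. The generic rank of $H$ is at most $3n-6$, and $H$ is \emph{rigid} if some placement has rank $3n-6$. Equivalently, in a generic placement all motions of $H$ are trivial. A family of edges, in which repetitions are allowed, is \emph{independent} if its rows are linearly independent in a generic placement. A family of more than $3m-6$ edges on $m\ge3$ vertices is dependent. We write $K(X)$ for the complete graph on a vertex set $X$.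

\subsection{Four tools}

\begin{lemma}[implied bars]\label{lem:span}
Let $A$ be a rigid graph on a subset $U$ of $V$, and let $x,y\in U$. In a generic placement the row of $xy$ lies in the span of the rows of $A$. Hence, if $H\supseteq A$, then $H$ is rigid if and only if $H+xy$ is rigid.
\end{lemma}

\begin{proof}
The rows of $A$ have rank $3|U|-6$, and the rows of $K(U)\supseteq A$ have rank at most $3|U|-6$. So the two spans are equal.
\end{proof}

\begin{lemma}[adding a vertex]\label{lem:add}
If $H-t$ is rigid and $t$ has at least three neighbors, then $H$ is rigid.
\end{lemma}

\begin{proof}
Take a generic placement and a motion of $H$. After subtracting a trivial motion it vanishes on $H-t$. Then $t'$ is orthogonal to $t-y$ for three neighbors $y$, and these vectors are independent because no four points are coplanar. So $t'=0$.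
\end{proof}

The triangle $K_3$ is rigid: in a linear relation among its three rows, the entries at a vertex $x$ give a relation between two independent vectors $x-y$ and $x-z$, so all coefficients vanish and the rank is $3=3\cdot3-6$. By Lemma~\ref{lem:add}, $K_4$ and $K_5$ minus an edge are rigid.

The next lemma, Whiteley's vertex splitting, drives the induction. We write $H/xy$ for the graph obtained by contracting the edge $xy$ to a vertex $\bar x$ and merging parallel edges.

\begin{lemma}[vertex splitting]\label{lem:split}
Let $xy$ be an edge of $H$ and let $z\ne w$ be common neighbors of $x$ and $y$. If $H/xy$ is rigid, then $H$ is rigid.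
\end{lemma}

\begin{proof}
Take a generic placement of $H/xy$ and a vector $d$ outside the plane spanned by $\bar x-z$ and $\bar x-w$. For real $t$ place $H$ with $x=\bar x+td$, $y=\bar x$ and all other vertices as in $H/xy$. Let $M(t)$ be the rigidity matrix of this placement with the row of $xy$ replaced by the row of the equation $d\cdot(x'-y')=0$. For $t\ne0$ this only divides the row of $xy$ by $t$, and the entries of $M(t)$ are continuous in $t$.

Consider a vector in the kernel of $M(0)$. The edges $xz$ and $yz$ give $(\bar x-z)\cdot(x'-z')=0=(\bar x-z)\cdot(y'-z')$, so $(\bar x-z)\cdot(x'-y')=0$. The edges $xw$ and $yw$ give $(\bar x-w)\cdot(x'-y')=0$. Together with $d\cdot(x'-y')=0$ this forces $x'=y'$, and the vector is a motion of $H/xy$. So the kernel of $M(0)$ has dimension $6$ and $M(0)$ has rank $3n-6$. A nonzero minor of that size stays nonzero for small $t\neq0$, so $H$ has a placement of rank at least $3n-6$.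
\end{proof}

\begin{lemma}[gluing]\label{lem:glue}
Let $H=A\cup B$ and $X=V(A)\cap V(B)$ with $|X|\ge3$. If $A$ and $B\cup K(X)$ are rigid, then $H$ is rigid.
\end{lemma}

\begin{proof}
Take a generic placement and a motion of $H$; after subtracting a trivial motion it vanishes on $A$. On $V(B)$ it is a motion of $B$ that vanishes on $X$, hence a motion of $B\cup K(X)$, hence trivial. It vanishes at three noncollinear points, so it is zero.
\end{proof}

\subsection{Bracing an angle is adding a bar}

Let $G$ be a triangulated sphere with $n\ge4$ vertices. For an edge $g=ab$ with faces $abc$ and $abd$, put $g^*=cd$.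

\begin{lemma}\label{lem:angle}
Let $(e,f;g,h)$ be an admissible quadruple of $G$. In a generic realization of $G-\{e,f\}$, the angles at $g$ and $h$ are independent if and only if the graph $G-\{e,f\}+\{g^*,h^*\}$ is rigid.
\end{lemma}

\begin{proof}
Let $r_c,r_d>0$ be the distances of $c,d$ from the line $ab$, and let $\alpha_c,\alpha_d$ be the coordinates along this line, measured from $a$, of the feet of the perpendiculars from $c$ and $d$. Then
\[
|c-d|^2=(\alpha_c-\alpha_d)^2+r_c^2+r_d^2-2r_cr_d\cos\theta_g .
\]
The numbers $\alpha_c,r_c,\alpha_d,r_d$ are smooth functions of the lengths of the five edges of the triangles $abc$ and $abd$. These edges belong to $G-\{e,f\}$ by admissibility. Differentiating along a motion of $G-\{e,f\}$ therefore gives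
\[
(c-d)\cdot(c'-d')=r_cr_d\sin\theta_g\;\theta_g' ,
\]
and $\sin\theta_g\ne0$ because $a,b,c,d$ are not coplanar. So $\theta_g'=0$ if and only if the motion preserves the bar $g^*$, and the same holds for $h$. The space of motions modulo trivial motions has dimension $2$, so $(\theta_g',\theta_h')$ parameterizes it if and only if every motion with $\theta_g'=\theta_h'=0$ is trivial, that is, if and only if $G-\{e,f\}+\{g^*,h^*\}$ has only trivial motions.
\end{proof}

The graph in Lemma~\ref{lem:angle} has at most $3n-6$ edges, so it is rigid only if no bar is wasted. The smallest $4$-connected triangulation already shows both ways of wasting one.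

\begin{example}\label{ex:bipyramid}
Let $G$ be the bipyramid over a $k$-gon, $k\ge4$: a rim cycle of length $k$ and two apexes $u,v$ joined to all rim vertices. For $k=4$ it is the octahedron. It is $4$-connected. Indeed, delete at most three vertices. If an apex remains, it is joined to all remaining rim vertices, of which there is at least one, and so is the other apex if it remains. If both apexes are deleted, what is left is the rim or a path.

Let $e,f,g,h$ be any four rim edges. The faces at a rim edge contain no other rim edge, so the quadruple is admissible. Now $g^*=h^*=uv$, so a motion with $\theta_g'=0$ has $\theta_h'=0$, and the two angles are dependent. To compare with Theorem~\ref{thm:four}, note that the four edges cut the rim into four paths, and choose a vertex on each. If $g,h$ alternate with $e,f$ along the rim, these four vertices violate (B). Otherwise the order is $g,h,e,f$ up to names, and the $4$-cycle through $u$, $v$ and the vertices chosen between $f,g$ and between $h,e$ violates (A). For the octahedron with the order $g,e,h,f$ we have $\Gamma=K_{2,4}$, and each $4$-cycle separates either one of the four edges from the other three, or two consecutive ones from the other two. So (A) holds there, and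 (B) is not a consequence of (A).

The octahedron also has independent pairs. With rim $a_1a_2a_3a_4$ take $g=ua_2$, $e=ua_4$, $h=va_1$, $f=va_3$. Then $g^*=a_1a_3$ and $h^*=a_2a_4$, so $G-\{e,f\}+\{g^*,h^*\}$ consists of $K_4$ on the rim vertices, $u$ joined to $a_1,a_2,a_3$, and $v$ joined to $a_1,a_2,a_4$. It is rigid by Lemma~\ref{lem:add}.
\end{example}

\section{Spheres with blocks and holes}\label{sec:bh}

\subsection{Plane graphs whose faces are bounded by cycles}

Let $\Gamma$ be a connected simple graph with $n\ge3$ vertices, embedded in the sphere. A cycle $C$ of $\Gamma$ bounds two closed discs, its \emph{sides}. We assume that every face of $\Gamma$ is the interior of a side of some cycle, and we write $|F|$ for the length of the cycle that bounds $F$. A \emph{chord} of a cycle is an edge of $\Gamma$ joining two nonconsecutive vertices of the cycle. We use the following standard facts.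
\begin{itemize}
\item[(P1)] Every edge lies on two distinct faces. They lie in different sides of a cycle $C$ if and only if the edge belongs to $C$. A path disjoint from $C$ lies in the interior of one side.
\item[(P2)] A path in a side $D$ of $C$ that meets $C$ exactly in its two ends divides $D$ into two discs. A side that contains no interior vertex and no chord is a face. If both sides of $C$ are faces, then $\Gamma=C$.
\item[(P3)] Any two faces are joined by a chain of faces in which consecutive ones share an edge.
\item[(P4)] The edges at a vertex $t$ of degree $d$ are cyclically ordered and form $d$ \emph{corners} between consecutive edges. A face through $t$ occupies exactly one corner. In particular $d\ge2$, and \emph{if two distinct faces contain the same path $ptq$ on their boundaries, then $d=2$}, since two corners between $tp$ and $tq$ complete the turn around $t$.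
\item[(P5)] With $\lambda=\sum_F(|F|-3)$, the graph $\Gamma$ has $3n-6-\lambda$ edges and $2n-4-\lambda$ faces. This follows from Euler's formula, since the face lengths sum both to twice the number of edges and to three times the number of faces plus $\lambda$.
\item[(P6)] If $D$ is a side of $C$, the part $\Gamma_D$ of $\Gamma$ in $D$ is a graph of the same kind. Its faces are the faces of $\Gamma$ in $D$ and one new face bounded by $C$. It is connected because a path of $\Gamma$ from a vertex of $D$ to $C$, stopped at its first vertex on $C$, stays in $D$.
\end{itemize}

\subsection{Weights and the rigidity criterion}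

A face of length $k$ lacks $k-3$ bars compared with a triangulation. If we fill it with a rigid body on its $k$ vertices, we impose $3k-6$ conditions where a triangulated $k$-gon has $2k-3$ bars, an excess of $k-3$. The weight of a face records this deficit or excess.

\begin{definition}\label{def:bh}
A \emph{block-and-hole graph} $\mathcal G$ is a connected simple graph $\Gamma$ with $n\ge3$ vertices, embedded in the sphere, whose faces are bounded by cycles of length $3$, $4$ or $5$ (\emph{triangles}, \emph{quads} and \emph{pents}), with each quad and each pent labeled \emph{block} or \emph{hole}. A face $F$ has \emph{weight} $\omega(F)=|F|-3$ if it is a block, $\omega(F)=-(|F|-3)$ if it is a hole, and $\omega(F)=0$ if it is a triangle. We require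
\[
\sum_F\omega(F)=0,\qquad \|\omega\|:=\sum_F|\omega(F)|\le4 .
\]
The graph $H(\mathcal G)$ is $\Gamma$ together with the complete graph on the vertices of each block.
\end{definition}

The nonzero weights form one of the lists
\begin{equation}\label{eq:types}
\emptyset,\quad\{1,-1\},\quad\{1,1,-1,-1\},\quad\{2,-2\},\quad\{2,-1,-1\},\quad\{-2,1,1\}.
\end{equation}
By (P5), $\Gamma$ has $3n-6-\|\omega\|$ edges and $2n-4-\|\omega\|$ faces. For a side $D$ of a cycle, $\omega(D)$ is the sum of the weights of the faces in $D$. The two sides of a cycle have opposite weights, so we may speak of a cycle \emph{of weight $\pm j$}. The positive weights sum to $\|\omega\|/2$, hence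
\begin{equation}\label{eq:half}
|\omega(D)|\le\|\omega\|/2\le2\qquad\text{for every side }D.
\end{equation}

A \emph{banana} consists of two vertices $u,v$ and four common neighbors $a_1,a_2,a_3,a_4$ of $u$ and $v$ in $\Gamma$, in cyclic order, such that the four discs $D_i$ bounded by the cycles $ua_iva_{i+1}$ (indices modulo $4$), that is, the four closed faces of this $K_{2,4}$, have weights alternately $+1,-1,+1,-1$; see Figure~\ref{fig:banana}, left. Each of the four discs contains a face of nonzero weight, so by \eqref{eq:types} a banana can exist only if the nonzero weights are $\{1,1,-1,-1\}$. We consider two conditions.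
\begin{itemize}
\item[(S)] Every side $D$ of every $k$-cycle with $k\in\{3,4\}$ has $|\omega(D)|\le k-3$.
\item[(N)] There is no banana.
\end{itemize}
For $k\ge5$ the inequality in (S) holds automatically by \eqref{eq:half}.

\begin{theorem}\label{thm:criterion}
Let $\mathcal G$ be a block-and-hole graph. Then $H(\mathcal G)$ is rigid if and only if (S) and (N) hold.
\end{theorem}

The smallest banana is $\Gamma=K_{2,4}$ with its four faces labeled block, hole, block, hole. Then $H(\mathcal G)$ is a pair of tetrahedra that share the edge $uv$ and rotate freely about it.

\begin{remark}\label{rem:special}
If all weights are $0$, then (S) and (N) hold, and Theorem~\ref{thm:criterion} says that every triangulated sphere is rigid. If $G$ is $4$-connected and the faces at $g$ do not contain $e$, take $\Gamma=G-\{e,g\}$ with one quad hole and one quad block. Every $3$-cycle of $\Gamma$ bounds a face, $4$-cycles satisfy (S) by \eqref{eq:half}, and there is no banana. So $G-e+g^*$ is rigid, and by the computation in Lemma~\ref{lem:angle} the nontrivial motion of $G-e$ has $\theta_g'\ne0$. This is the one-bar theorem quoted in Section~\ref{sec:intro}.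
\end{remark}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95, every node/.style={font=\small}]
\coordinate (u) at (0,1.5); \coordinate (v) at (0,-1.5);
\coordinate (a1) at (-2,0); \coordinate (a2) at (-0.7,0);
\coordinate (a3) at (0.7,0); \coordinate (a4) at (2,0);
\foreach \p in {a1,a2,a3,a4} {\draw (u)--(\p)--(v);}
\foreach \p in {u,v,a1,a2,a3,a4} {\fill (\p) circle (2pt);}
\node[above] at (u) {$u$}; \node[below] at (v) {$v$};
\node[left] at (a1) {$a_1$}; \node[right] at (a2) {$a_2$};
\node[right] at (a3) {$a_3$}; \node[right] at (a4) {$a_4$};
\node at (-1.3,0) {$+1$}; \node at (0.05,-0.45) {$-1$};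
\node at (1.5,0) {$+1$}; \node at (1.8,1.2) {$-1$};
\begin{scope}[xshift=6.4cm]
\coordinate (x) at (-0.7,1.3); \coordinate (y) at (0.7,1.3); \coordinate (V) at (0,-1.5);
\coordinate (b1) at (-2.2,0); \coordinate (b2) at (-0.9,0);
\coordinate (b3) at (0.9,0); \coordinate (b4) at (2.2,0);
\coordinate (z) at (0,0.6); \coordinate (w) at (0,2);
\draw (b1)--(x)--(b2) (b3)--(y)--(b4) (x)--(y);
\foreach \p in {b1,b2,b3,b4} {\draw (\p)--(V);}
\draw[dashed] (x)--(z)--(y) (x)--(w)--(y);
\foreach \p in {x,y,V,b1,b2,b3,b4,z,w} {\fill (\p) circle (2pt);}
\node[above left] at (x) {$x$}; \node[above right] at (y) {$y$}; \node[below] at (V) {$v$};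
\node[left] at (b1) {$a_1$}; \node[right] at (b2) {$a_2$};
\node[left] at (b3) {$a_3$}; \node[right] at (b4) {$a_4$};
\node[below] at (z) {$z$}; \node[above] at (w) {$w$};
\node at (-1.5,0) {$F_1$}; \node at (1.5,0) {$F_3$};
\node at (0,-0.55) {$E_2$}; \node at (2,1.3) {$E_4$};
\end{scope}
\end{tikzpicture}
\caption{Left: a banana. The four discs cut out by the $K_{2,4}$ (one of them is the outer region) have weights $+1,-1,+1,-1$. Right: the only way in which contracting an edge $xy$ between two triangles $xyz$, $xyw$ can create a banana in a minimal counterexample. Here $F_1$ and $F_3$ are quad faces of equal weight, and $E_2$, $E_4$ are discs of the opposite weight bounded by $5$-cycles.}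
\label{fig:banana}
\end{figure}

\section{From the criterion to dihedral angles}\label{sec:deduction}

Let $G$ be a $4$-connected triangulated sphere with $n$ vertices, let $(e,f;g,h)$ be admissible, and let $\Gamma=G-\{e,f,g,h\}$. All degrees of $G$ are at least $4$: a vertex of smaller degree has a nonneighbor because $n\ge5$, and deleting its neighbors would disconnect $G$.

\begin{lemma}\label{lem:translate}
Label the faces of $\Gamma$ that contain $e$ or $f$ as holes and those that contain $g$ or $h$ as blocks. This is a block-and-hole graph $\mathcal G$, and for every side $D$ of a cycle of $\Gamma$,
\begin{equation}\label{eq:count}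
\omega(D)=\#\{g,h\text{ inside }D\}-\#\{e,f\text{ inside }D\}.
\end{equation}
The angles at $g$ and $h$ are independent in generic realizations of $G-\{e,f\}$ if and only if $\mathcal G$ satisfies (S) and (N).
\end{lemma}

\begin{proof}
By admissibility the faces of $G$ at $e,f$ are different from those at $g,h$, so the two pairs can be treated separately. If $e$ and $f$ lie on no common face, deleting them creates two quads. Each is bounded by a $4$-cycle, because the two vertices opposite an edge are distinct by (P2). Suppose that $e$ and $f$ lie on a common face. They determine its three vertices, so by (P2) there is only one such face. Write $e=pr$, $f=ps$, with faces $pqr$, $prs$, $pst$. Then $q\ne s$ and $t\ne r$ because the faces are distinct, and $q=t$ would give $p$ degree $3$. So deleting $e$ and $f$ creates one face bounded by the $5$-cycle $pqrst$. The same holds for $g,h$. Each deletion merges two distinct faces, so $\Gamma$ is connected. In all cases the weight of a face is the number of edges $g,h$ inside it minus the number of edges $e,f$ inside it. This gives total weight $0$, $\|\omega\|=4$, and \eqref{eq:count}.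

We compare $H(\mathcal G)$ with $H'=G-\{e,f\}+\{g^*,h^*\}$. If $g,h$ lie on no common face, the diagonals of the two blocks are $g,g^*,h,h^*$, and $H(\mathcal G)=H'$. Otherwise let $g=pr$, $h=ps$ with faces $pqr$, $prs$, $pst$. Then $g^*=qs$ and $h^*=rt$, so $H'$ contains the cycle $pqrst$ and the diagonals $pr,ps,qs,rt$. These form $K_5$ minus the edge $qt$, which is rigid, and $H(\mathcal G)=H'+qt$. By Lemma~\ref{lem:span}, $H(\mathcal G)$ is rigid if and only if $H'$ is. Now apply Lemma~\ref{lem:angle} and Theorem~\ref{thm:criterion}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:four}]
Let $C$ be a $3$-cycle of $\Gamma$. Deleting its vertices leaves $G$ connected, so by (P1) one side has no interior vertex, and by (P2) that side is a face of $G$. Its three edges belong to $\Gamma$, so it is a triangle of $\Gamma$, and $C$ has weight $0$. Thus (S) holds for $3$-cycles. By \eqref{eq:count}, a $4$-cycle violates (S) exactly when one side contains $g,h$ and neither of $e,f$, so (S) for $4$-cycles is (A). By \eqref{eq:count} again, four discs of weights $+1,-1,+1,-1$ each contain at least one, hence exactly one, of the four edges, so (N) is (B). Lemma~\ref{lem:translate} completes the proof.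
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:five}]
Let $G$ be $5$-connected. It is $4$-connected, so it suffices to check (A) and (B). All degrees are at least $5$, by the argument given above for degree $4$, so $6n-12\ge5n$ and $n\ge12$. Deleting the vertices of a $4$-cycle leaves $G$ connected, so one side of each $4$-cycle has no interior vertex.

(A) By (P5) and (P6), a side of a $4$-cycle of $G$ without interior vertices contains $3\cdot4-6-1=5$ edges of $G$, so only one edge of $G$ lies in its interior. It cannot contain both $g,h$ or both $e,f$.

(B) Suppose that $u,v$ have four common neighbors $a_1,\dots,a_4$ in cyclic order, and let $D_i$ be the side of $ua_iva_{i+1}$ that contains no other $a_j$. The other side has $a_{i+2}$ in its interior, so $D_i$ has no interior vertex. The four discs cover the sphere, so $n=6$, contradicting $n\ge12$.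
\end{proof}

This is the only place where $5$-connectivity is used. The $4$-connectivity in Theorem~\ref{thm:four} is used twice: to see that a merged $5$-face is bounded by a cycle, and to obtain (S) for $3$-cycles.

\section{Necessity of (S) and (N)}\label{sec:necessity}

The idea is to trim $H(\mathcal G)$ to exactly $3n-6$ bars, so that any dependence among them destroys rigidity. Let $H^-$ be the family of edges formed by the edges of $\Gamma$, both diagonals of each block quad, and four of the five diagonals of each block pent. A pair that arises more than once is listed with multiplicity. The omitted diagonal of a pent is an implied bar, by Lemma~\ref{lem:span} applied to $K_5$ minus an edge. So $H(\mathcal G)$ is rigid if and only if $H^-$ has generic rank $3n-6$. A block $F$ contributes $2\omega(F)$ diagonals, so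
\[
|H^-|=(3n-6-\|\omega\|)+2\cdot\tfrac12\|\omega\|=3n-6 .
\]
It suffices to show that $H^-$ is dependent if (S) or (N) fails.

Let $D$ be a side of a $k$-cycle, with $n_D$ vertices, and let $H^-_D$ be the subfamily formed by the edges of $\Gamma$ in $D$ and the chosen diagonals of the blocks in $D$. By (P5) and (P6),
\begin{equation}\label{eq:disc}
|H^-_D|=3n_D-6-(k-3)-\sum_{F\subseteq D}|\omega(F)|+2\sum_{F\subseteq D,\ \omega(F)>0}\omega(F)=3n_D-6-(k-3)+\omega(D).
\end{equation}

If (S) fails, some $k$-cycle has a side $D$ with $\omega(D)>k-3$; we take the side of positive weight. Then $H^-_D$ has more than $3n_D-6$ members on $n_D$ vertices, so it is dependent.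

If (N) fails, let $D_1,D_3$ be the two discs of weight $+1$ of a banana. They meet only in the points $u$ and $v$, so the subfamilies $H^-_{D_1}$ and $H^-_{D_3}$ have no member in common. By \eqref{eq:disc} they have $3n_{D_1}-6$ and $3n_{D_3}-6$ members. If one of them is dependent, we are done. Otherwise both are rigid on their vertex sets, and by Lemma~\ref{lem:span} the row of the pair $uv$, which is not zero, is a linear combination of the rows of each. Subtracting the two expressions gives a nontrivial relation among the rows of $H^-$. This proves the ``only if'' part of Theorem~\ref{thm:criterion}.

\section{Sufficiency: reducing a minimal counterexample}\label{sec:reductions}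

\subsection{The model case and the plan}

The shape of the argument is visible when all weights are $0$. Let $\Gamma$ be a nonrigid triangulated sphere with the fewest vertices; it has at least five. If some $3$-cycle has vertices on both sides, each side together with a new triangular face is a smaller triangulated sphere, hence rigid, and Lemma~\ref{lem:glue} glues the two. Otherwise every $3$-cycle bounds a face, so the ends of any edge $xy$ have exactly two common neighbors, $\Gamma/xy$ is again a triangulated sphere, and Lemma~\ref{lem:split} applies. For example, the octahedron of Example~\ref{ex:bipyramid} has no vertex of degree $3$ to remove, but contracting $ua_1$, whose ends have the common neighbors $a_2$ and $a_4$, gives $K_5$ minus the edge $a_2a_4$.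

With weights, only an edge between two triangles can be contracted in this way, and the contraction must preserve (S) and (N); otherwise the contracted block-and-hole graph is not rigid, by Section~\ref{sec:necessity}, and induction gives nothing. Contracting an edge of a $4$-cycle of weight $\pm1$ produces a $3$-cycle of weight $\pm1$, and contracting an edge of a $5$-cycle of weight $\pm2$ produces a $4$-cycle of weight $\pm2$. These are the cycles on which the inequality $|\omega|\le k-3$ is an equality, and the remedy is to cut along them, as we cut along separating triangles. After that, (S) survives every contraction, so every contraction must create a banana. We show that this can happen for at most two edges. A sphere with at most four nontriangular faces and at most two edges between triangles is small, and a count finishes the proof.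

From now on suppose that the ``if'' part of Theorem~\ref{thm:criterion} fails, and let $\mathcal G$ be a counterexample with the least number $n$ of vertices: (S) and (N) hold and $H=H(\mathcal G)$ is not rigid. Then $n\ge5$. Indeed, $\Gamma$ is connected, has minimum degree at least $2$, and has $3n-6-\|\omega\|$ edges with $\|\omega\|\in\{0,2,4\}$. For $n=3$ this leaves $H=K_3$. For $n=4$ it leaves $\Gamma=K_4$, or four edges and two faces, one quad block and one quad hole; in both cases $H=K_4$. In particular $\Gamma$ is not a triangle or a $4$-cycle.

\subsection{Tight cycles bound faces}

A cycle of length $k\in\{3,4,5\}$ is \emph{tight} if it has weight $\pm(k-3)$. The boundary of a face is tight. By (S), every $3$-cycle is tight and every $4$-cycle of nonzero weight is tight.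

\begin{lemma}\label{lem:chord}
A tight cycle has no chord. In particular, two nonconsecutive vertices of a quad or a pent are not adjacent in $\Gamma$.
\end{lemma}

\begin{proof}
A $3$-cycle has no nonconsecutive vertices. For $k\in\{4,5\}$, a chord lies in one side $D$ and divides it into a disc bounded by a $3$-cycle and a disc bounded by a $(k-1)$-cycle. By (S), $|\omega(D)|\le0+(k-4)<k-3$.
\end{proof}

Let $C$ be a tight cycle with sides $D,D'$. Let $\mathcal G_D$ be the graph $\Gamma_D$ of (P6), in which the faces inside $D$ keep their labels and the new face bounded by $C$ is labeled so as to have weight $\omega(D')$. Tightness is what makes such a label available.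

\begin{lemma}\label{lem:cut}
$\mathcal G_D$ is a block-and-hole graph that satisfies (S) and (N).
\end{lemma}

\begin{proof}
The weights sum to $\omega(D)+\omega(D')=0$, and the sum of their absolute values is at most $\|\omega\|$ because $|\omega(D')|\le\sum_{F\subseteq D'}|\omega(F)|$. Let $K$ be a cycle or a $K_{2,4}$ in $\Gamma_D$. The open disc $D'\setminus C$ is disjoint from $K$, so it lies in a single face of $K$. Replacing the faces of $\Gamma$ in $D'$ by one face of the same total weight does not change the weight of any face of $K$. So a violation of (S) or (N) in $\mathcal G_D$ would be one in $\mathcal G$.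
\end{proof}

\begin{lemma}\label{lem:tight}
Every tight cycle bounds a face. In particular, every $3$-cycle, every $4$-cycle of nonzero weight and every $5$-cycle of weight $\pm2$ bounds a face.
\end{lemma}

\begin{proof}
Let $C$ be a tight $k$-cycle, neither side of which is a face, and name the sides so that $\omega(D)=k-3$. By Lemma~\ref{lem:chord} and (P2), both sides have interior vertices. So $\mathcal G_D$ and $\mathcal G_{D'}$ have fewer than $n$ vertices, and $H(\mathcal G_D)$ and $H(\mathcal G_{D'})$ are rigid by Lemma~\ref{lem:cut} and minimality. Let $A$ consist of $\Gamma_D$ and the complete graphs on the blocks in $D$, and define $B$ in the same way for $D'$. Then $H=A\cup B$ and $V(A)\cap V(B)=V(C)$. In $\mathcal G_D$ the new face is a hole or a triangle, so $H(\mathcal G_D)=A$. In $\mathcal G_{D'}$ the new face is a block or a triangle, so $H(\mathcal G_{D'})=B\cup K(V(C))$. By Lemma~\ref{lem:glue}, $H$ is rigid, a contradiction.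
\end{proof}

\subsection{Vertices of degree two}

A vertex $t$ of degree $2$ in $\Gamma$ lies on no edge between two triangles, so contraction does not reach it. It turns out to lie between a block and a hole, so it has at least three neighbors in $H$ and can be removed by Lemma~\ref{lem:add}, as $u$ and $v$ were at the end of Example~\ref{ex:bipyramid}. The removal shortens both faces, and the difficulty is to keep (S). This is where (N) is needed.

\begin{lemma}\label{lem:degree}
$\Gamma$ has minimum degree at least $3$.
\end{lemma}

\begin{proof}
Let $t$ have degree $2$, with neighbors $p,q$ and faces $F_1\ne F_2$, both containing the path $ptq$. If one of the faces were a triangle, $pq$ would be an edge, and the other face would either be bounded by the same $3$-cycle, against (P2), or have the chord $pq$, against Lemma~\ref{lem:chord}. So both faces are quads or pents, and $pq$ is not an edge of $\Gamma$.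

The two faces have opposite labels. If one of them is a pent, this is read off from \eqref{eq:types}. If $F_1=ptqs$ and $F_2=ptqs'$ are quads, then $s\ne s'$ by (P2), and $F_1\cup F_2$ is a side of the $4$-cycle $psqs'$, so the even number $\omega(F_1)+\omega(F_2)$ is $0$ by (S). Let $F_1$ be the block and $F_2$ the hole.

Form $\Gamma'$ by replacing the path $ptq$ with an edge $pq$ drawn along it. This is a connected simple graph on $n-1$ vertices whose faces are the same discs as before; $F_1$ and $F_2$ are now bounded by cycles shorter by one. Keep all labels, except that a face that has become a triangle loses its label. The new weights $\omega'$ satisfy $\omega'(F_1)=\omega(F_1)-1$, $\omega'(F_2)=\omega(F_2)+1$, and $\omega'=\omega$ on all other faces. So we have a block-and-hole graph $\mathcal G'$ with $\|\omega'\|=\|\omega\|-2\le2$. It has no banana, and by \eqref{eq:half} all its sides have weight at most $1$ in absolute value, so only its $3$-cycles need checking.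

A $3$-cycle that avoids $pq$ is a $3$-cycle of $\Gamma$ with $F_1$ and $F_2$ on the same side, by (P1), so its weight is unchanged and equal to $0$. A $3$-cycle $pqu$ corresponds to the $4$-cycle $ptqu$ of $\Gamma$, with sides $D\supseteq F_1$ and $D'\supseteq F_2$, and $\omega'(D)=\omega(D)-1\in\{-1,0,1\}$. The value $1$ would mean $\omega(D)=2$, against (S). Suppose that $\omega'(D)=-1$, so that $\omega(D)=\omega(D')=0$. The holes in $D$ then have total weight at most $-\omega(F_1)$, the hole $F_2$ is not among them, and all holes together have total weight at least $-2$. Hence $\omega(F_1)=1$ and $\omega(F_2)=-1$: both faces are quads, $F_1=ptqs$ and $F_2=ptqs'$. We have $u\ne s$, since otherwise $D=F_1$ has weight $1$, and $u\ne s'$, since otherwise $D'=F_2$ has weight $-1$. So the path $psq$ divides $D$ into $F_1$ and a disc bounded by $psqu$, of weight $0-1=-1$, and the path $ps'q$ divides $D'$ into $F_2$ and a disc bounded by $puqs'$, of weight $0+1=1$. The vertices $p,q$ with their common neighbors $t,s,u,s'$ form a banana with weights $1,-1,1,-1$, against (N). Therefore $\omega'(D)=0$, and $\mathcal G'$ satisfies (S).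

By minimality $H(\mathcal G')$ is rigid. It is a spanning subgraph of $H-t$, because $pq$ is a diagonal of the block $F_1$ and every block of $\mathcal G'$ has its vertices on a block of $\mathcal G$. In $H$ the vertex $t$ is adjacent to the other vertices of $F_1$, at least three. By Lemma~\ref{lem:add}, $H$ is rigid, a contradiction.
\end{proof}

\begin{corollary}\label{cor:twins}
\begin{itemize}
\item[(a)] No two distinct faces of $\Gamma$ contain the same path $ptq$ on their boundaries.
\item[(b)] If $uavb$ and $ubvc$ are $4$-cycles of $\Gamma$ with $a\ne c$, then one of them has weight $0$.
\end{itemize}
\end{corollary}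

\begin{proof}
Part (a) follows from (P4) and Lemma~\ref{lem:degree}. In (b), if both weights were nonzero, both cycles would bound faces by Lemma~\ref{lem:tight}; these faces are distinct and contain the path $ubv$.
\end{proof}

\subsection{Contracting an edge between two triangles}

A \emph{TT-edge} is an edge of $\Gamma$ both of whose faces are triangles. Let $xy$ be a TT-edge with faces $xyz$ and $xyw$; here $z\ne w$ by (P2).

By Lemma~\ref{lem:tight}, a common neighbor $u$ of $x$ and $y$ in $\Gamma$ gives a face $xyu$, so $u\in\{z,w\}$. No face other than $xyz$ and $xyw$ contains both $x$ and $y$: on such a face they would be consecutive, and then it would be one of the two faces at $xy$, or nonconsecutive, against Lemma~\ref{lem:chord}. Contract $xy$ on the sphere to a vertex $\bar x$, and merge the two edges of each of the digons that arise from $xyz$ and $xyw$. The result $\bar\Gamma=\Gamma/xy$ is a connected simple plane graph. Its faces $\bar F$ correspond to the faces $F\ne xyz,xyw$ of $\Gamma$, and $\bar F$ is bounded by a cycle of length $|F|$, because $F$ contains at most one of $x,y$. Keeping the labels, we obtain a block-and-hole graph $\bar{\mathcal G}$ on $n-1$ vertices with the same list of nonzero weights.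 Let $P_z$ and $Q_z$ be the faces other than $xyz$ at $xz$ and at $yz$, and define $P_w,Q_w$ in the same way with $xyw$. None of these is $xyz$ or $xyw$, since $z\ne w$. The two faces at $\bar xz$ are $\bar P_z,\bar Q_z$, and those at $\bar xw$ are $\bar P_w,\bar Q_w$. Every other edge of $\bar\Gamma$ is the image of a unique edge of $\Gamma$, and the faces at the two correspond.

To transfer a violation of (S) or (N) from $\bar{\mathcal G}$ back to $\mathcal G$, we compare the weights of cycles in the two graphs. A \emph{lift} of a cycle $\bar C$ of $\bar\Gamma$ is a cycle $C$ of $\Gamma$ such that the contraction maps $E(C)\setminus\{xy\}$ bijectively onto $E(\bar C)$. A cycle that avoids $\bar x$ is its own lift. If $\bar C$ passes through $\bar x$, choose preimages of its two edges at $\bar x$. If both end at $x$, or both at $y$, we get a lift of the same length. Otherwise we add $xy$ and get a lift longer by one.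

\begin{lemma}\label{lem:lift}
Let $C$ be a lift of $\bar C$. The sides of $C$ can be matched with the sides of $\bar C$ so that
\begin{itemize}
\item[(a)] each face $F\ne xyz,xyw$ lies in the side matched with the side containing $\bar F$; in particular matched sides have equal weights;
\item[(b)] each vertex $t$ of $\Gamma$ whose image $\bar t$ is not on $\bar C$ lies in the interior of the side matched with the side containing $\bar t$.
\end{itemize}
\end{lemma}

\begin{proof}
Color the faces of $\Gamma$ with two colors according to the side of $C$ in which they lie, and give $\bar F$ the color of $F$. We claim that the two faces at an edge $\bar a$ of $\bar\Gamma$ have different colors if and only if $\bar a\in\bar C$. If $\bar a\ne\bar xz,\bar xw$, then $\bar a$ has a unique preimage $a$, the faces correspond, $a\in C$ if and only if $\bar a\in\bar C$, and (P1) gives the claim. Let $\bar a=\bar xz$. Passing from $P_z$ across $xz$ to $xyz$ and across $yz$ to $Q_z$, we see that $P_z$ and $Q_z$ have different colors if and only if exactly one of $xz,yz$ is in $C$. By the definition of a lift, $C$ contains exactly one of them if $\bar xz\in\bar C$ and none otherwise. The case $\bar a=\bar xw$ is the same with $w$ for $z$.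

The coloring of the faces of $\bar\Gamma$ by the sides of $\bar C$ also changes exactly across the edges of $\bar C$. By (P3) the two colorings agree up to exchanging the colors. This gives (a); the weights agree because $xyz$ and $xyw$ have weight $0$.

For (b), $t$ is not on $C$, since every vertex of $C$ maps to a vertex of $\bar C$. There is a face $F\ne xyz,xyw$ through $t$: take $P_z$ for $x$ and $z$, $Q_z$ for $y$, $P_w$ for $w$, and any face through $t$ otherwise. Then $t$ is interior to the side of $C$ containing $F$, and $\bar t$ is interior to the side of $\bar C$ containing $\bar F$.
\end{proof}

\begin{lemma}\label{lem:contract}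
For every TT-edge $xy$, the graph $\bar{\mathcal G}$ contains a banana.
\end{lemma}

\begin{proof}
We show first that $\bar{\mathcal G}$ satisfies (S). Let $\bar C$ be a $k$-cycle violating it, $k\in\{3,4\}$, and let $C$ be a lift; it has the same weight. If $C$ has length $k$, it violates (S) in $\mathcal G$. So $C$ has length $k+1$ and contains $xy$. If $k=3$, then $C$ is a $4$-cycle of nonzero weight. If $k=4$, then $C$ is a $5$-cycle whose weight is at least $2$ in absolute value, hence $\pm2$ by \eqref{eq:half}. In both cases $C$ bounds a face by Lemma~\ref{lem:tight}. This is a quad or a pent with $xy$ on its boundary, although $xy$ is a TT-edge.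

If $\bar{\mathcal G}$ also satisfied (N), then $H(\bar{\mathcal G})$ would be rigid by minimality. It is a spanning subgraph of $H/xy$, and $z,w$ are common neighbors of $x,y$, so $H$ would be rigid by Lemma~\ref{lem:split}.
\end{proof}

\subsection{At most two TT-edges}

A banana that appears after the contraction must use the contracted vertex in an essential way. The next proposition shows that only the configuration in Figure~\ref{fig:banana}, right, is possible.

\begin{proposition}\label{prop:structure}
Let $xy$ be a TT-edge. Then the nonzero weights are $\{1,1,-1,-1\}$. Its faces can be named $xyz$, $xyw$, and there are a sign $\sigma=\pm1$ and vertices $v,a_1,a_2,a_3,a_4$, such that the nine vertices $x,y,z,w,v,a_1,\dots,a_4$ are distinct and the following hold.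
\begin{itemize}
\item[(a)] $x$ is adjacent to $a_1,a_2$ and not to $a_3,a_4$; $y$ is adjacent to $a_3,a_4$ and not to $a_1,a_2$; $v$ is adjacent to all $a_i$.
\item[(b)] $F_1=xa_1va_2$ and $F_3=ya_3va_4$ are the two quads of weight $\sigma$.
\item[(c)] The $5$-cycles $xa_2va_3y$ and $ya_4va_1x$ bound discs $E_2$ and $E_4$ of weight $-\sigma$, and $F_1,E_2,F_3,E_4$ are the four closed faces of the subgraph $K$ formed by the cycles in (b) and (c).
\item[(d)] $z$ is interior to $E_2$ and $w$ is interior to $E_4$.
\end{itemize}
\end{proposition}

\begin{proof}
Let $u,v,a_1,\dots,a_4$ be a banana in $\bar{\mathcal G}$, with cycles $\bar C_i=ua_iva_{i+1}$ and discs $D_i$. Its existence forces the list of weights. All four cycles have weight $\pm1$, and so do their lifts.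

Suppose that $\bar x\notin\{u,v\}$. After a cyclic shift of the indices, $\bar x\notin\{a_2,a_3,a_4\}$. Then $\bar C_2$ and $\bar C_3$ are their own lifts, against Corollary~\ref{cor:twins}(b). So we may assume $\bar x=u$.

Let $A_x$ and $A_y$ be the sets of indices $i$ for which $a_i$ is adjacent in $\Gamma$ to $x$ and to $y$, respectively. Their union is $\{1,2,3,4\}$. Any three of the four indices are cyclically consecutive. So if $|A_x|\ge3$, say $i,i+1,i+2\in A_x$, then $xa_iva_{i+1}$ and $xa_{i+1}va_{i+2}$ are lifts of $\bar C_i$ and $\bar C_{i+1}$, against Corollary~\ref{cor:twins}(b). The same holds for $A_y$. Hence $A_x$ and $A_y$ are complementary sets of size $2$. Suppose that $A_x=\{1,3\}$. The cycle $\bar xa_1va_3$ separates $a_2$ from $a_4$, so by Lemma~\ref{lem:lift}(b) its lift $xa_1va_3$ does too. But the path $a_2ya_4$ is disjoint from this lift, against (P1). Exchanging $x$ and $y$ excludes $A_x=\{2,4\}$. After a cyclic shift, $A_x=\{1,2\}$ and $A_y=\{3,4\}$, and the discs $D_1,\dots,D_4$ have weights $\sigma,-\sigma,\sigma,-\sigma$. This proves (a).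

The cycles $xa_1va_2$, $xa_2va_3y$, $ya_3va_4$, $ya_4va_1x$ are lifts of $\bar C_1,\dots,\bar C_4$. Let $E_i$ be the side matched with $D_i$. By Lemma~\ref{lem:lift}, $\omega(E_i)=\omega(D_i)$, and $a_{i+2},a_{i+3}$ lie in the interior of the other side. By Lemma~\ref{lem:tight} the cycle $xa_1va_2$ bounds a face, which must be $E_1$, since the other side has interior vertices. The same argument applies to $E_3$. This proves (b), with $F_1=E_1$ and $F_3=E_3$. The only vertices of $K$ off the boundary of $E_2$ are $a_4,a_1$, which lie outside $E_2$, and every edge of $K$ off that boundary ends at $a_4$ or $a_1$. So $E_2$ is a closed face of $K$, and so is $E_4$ by the same argument with $a_2,a_3$. As $K$ has $7$ vertices and $9$ edges, it has four faces, and (c) follows.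

Each of $E_2,E_4$ has $xy$ on its boundary, so each contains one of the two faces at $xy$, and they contain different ones because their interiors are disjoint. Name these faces so that $xyz\subseteq E_2$ and $xyw\subseteq E_4$. By (a), no $a_i$ is a common neighbor of $x$ and $y$, so $z,w\notin\{a_1,\dots,a_4\}$. Also $z,w\ne v$, because $xv$ would be a chord of $F_1$. So $z$ and $w$ are not on $K$, which gives (d) and the distinctness of the nine vertices.
\end{proof}

\begin{corollary}\label{cor:tau}
If $\Gamma$ has a TT-edge, then the nonzero weights are $\{1,1,-1,-1\}$ and $n\ge9$. There are at most two TT-edges.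
\end{corollary}

\begin{proof}
Only the last statement needs proof. The two quads of weight $\sigma$ have $v$ as their only common vertex, and $x,y$ are the vertices opposite $v$ in them. So the edge $xy$ is determined by $\sigma\in\{1,-1\}$.
\end{proof}

\section{Sufficiency: counting and the last cases}\label{sec:small}

\subsection{The count}

Let $T$ be the number of triangles, $\ell$ the total length of the quads and pents, $\tau$ the number of TT-edges, and $\nu$ the number of edges with no triangle on either side. Counting the edges with a triangle on exactly one side in two ways gives
\begin{equation}\label{eq:sides}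
3T-2\tau=\ell-2\nu .
\end{equation}
The number $T$ is $2n-4-\|\omega\|$ minus the number of quads and pents. By Lemma~\ref{lem:degree}, $2(3n-6-\|\omega\|)\ge3n$, so $n\ge6$ if $\|\omega\|=2$ and $n\ge7$ if $\|\omega\|=4$. Two further observations will be used.
\begin{itemize}
\item[(C1)] If $\tau=0$, no two triangles occupy consecutive corners at a vertex, so a vertex of degree $d$ lies on at most $\lfloor d/2\rfloor$ triangles.
\item[(C2)] If $\|\omega\|=4$ and $n=7$, there are $11$ edges and the degrees sum to $22$, so six vertices have degree $3$ and one has degree $4$.
\end{itemize}

If all weights are $0$, every edge is a TT-edge, against Corollary~\ref{cor:tau}. For the next three types in the table below, $\tau=0$ by Corollary~\ref{cor:tau}, so \eqref{eq:sides} gives $3T\le\ell$.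
\begin{center}
\begin{tabular}{lcccc}
\hline
nonzero weights & $T$ & $\ell$ & $3T\le\ell$ gives & degrees give\\
\hline
$\{1,-1\}$ & $2n-8$ & $8$ & $n\le5$ & $n\ge6$\\
$\{2,-2\}$ & $2n-10$ & $10$ & $n\le6$ & $n\ge7$\\
$\{2,-1,-1\}$ or $\{-2,1,1\}$ & $2n-11$ & $13$ & $n\le7$ & $n\ge7$\\
\hline
\end{tabular}
\end{center}
The first two rows are contradictory. In the third row $n=7$ and $T=3$, so the triangles occupy $9$ corners, while (C1) and (C2) allow at most $6\cdot1+2=8$.

So the nonzero weights are $\{1,1,-1,-1\}$: there are four quads and no pents, $T=2n-12$, $\ell=16$, and \eqref{eq:sides} reads
\begin{equation}\label{eq:tau}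
\tau=3n-26+\nu .
\end{equation}
Since $\tau\le2$, we get $7\le n\le9$. For $n=9$ we reach a contradiction directly. For $n=8$ and $n=7$ the graph $\Gamma$ is determined (Figure~\ref{fig:small}), and we show that $H$ is rigid by contracting a diagonal of a block, an edge of $H$ that the induction inside the class could not use.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95, every node/.style={font=\small}]
\coordinate (a) at (-1,1); \coordinate (b) at (1,1); \coordinate (c) at (-1,-1); \coordinate (d) at (1,-1);
\coordinate (q) at (-0.4,0); \coordinate (p) at (0.4,0); \coordinate (r) at (0,1.8); \coordinate (s) at (0,-1.8);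
\draw (a)--(b)--(d)--(c)--(a) (a)--(q)--(c) (b)--(p)--(d) (p)--(q) (a)--(r)--(b) (c)--(s)--(d);
\draw (r) .. controls (-3,1.8) and (-3,-1.8) .. (s);
\foreach \t in {a,b,c,d,p,q,r,s} {\fill (\t) circle (2pt);}
\node[left] at (a) {$a$}; \node[right] at (b) {$b$}; \node[left] at (c) {$c$}; \node[right] at (d) {$d$};
\node[left] at (q) {$q$}; \node[right] at (p) {$p$}; \node[above] at (r) {$r$}; \node[below] at (s) {$s$};
\node at (0,0.55) {$Q_1$}; \node at (0,-0.55) {$Q_2$}; \node at (-1.65,0) {$Q_3$}; \node at (1.7,0) {$Q_4$};
\begin{scope}[xshift=5.6cm,yshift=-0.3cm]
\coordinate (m) at (0,0); \coordinate (b1) at (-1,1); \coordinate (b2) at (1,1);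
\coordinate (c1) at (1,-1); \coordinate (c2) at (-1,-1); \coordinate (R) at (2,0); \coordinate (S) at (-2,0);
\draw (b1)--(m)--(b2) (c1)--(m)--(c2) (b1)--(b2) (c1)--(c2) (b2)--(R)--(c1) (b1)--(S)--(c2);
\draw (S) .. controls (-2,2.6) and (2,2.6) .. (R);
\foreach \t in {m,b1,b2,c1,c2,R,S} {\fill (\t) circle (2pt);}
\node[above=2pt] at (m) {$m$}; \node[above] at (b1) {$b_1$}; \node[above] at (b2) {$b_2$};
\node[below] at (c1) {$c_1$}; \node[below] at (c2) {$c_2$}; \node[right] at (R) {$r$}; \node[left] at (S) {$s$};
\node at (1.05,0) {$X$}; \node at (-1.05,0) {$Y$}; \node at (0,1.45) {$Z$}; \node at (2,-1) {$W$};
\end{scope}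
\end{tikzpicture}
\caption{The two plane graphs with four quads, minimum degree $3$ and no edge between two triangles that survive the count. Left: eight vertices, quads $Q_1,\dots,Q_4$ ($Q_4$ is the outer face) and four triangles. Right: seven vertices, quads $X,Y,Z,W$ ($W$ is the outer face) and two triangles.}
\label{fig:small}
\end{figure}

\subsection{Nine vertices}

By \eqref{eq:tau}, $\tau\ge1$, so Proposition~\ref{prop:structure} applies, and its nine vertices are all the vertices of $\Gamma$. The disc $E_2$, bounded by $xa_2va_3y$, has $z$ as its only interior vertex. It does not contain $F_1$ or $F_3$ and has weight $-\sigma$, so it contains exactly one quad, and its other faces are triangles.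

The disc $E_2$ contains no chord of its boundary. The pairs $xv$ and $yv$ would be chords of $F_1$ and $F_3$, and $xa_3$, $ya_2$ are not edges. An edge $a_2a_3$ in $E_2$ would cut off a disc bounded by the $3$-cycle $a_2va_3$, of weight $0$, and leave a disc bounded by the $4$-cycle $xa_2a_3y$, of weight $-\sigma$. This disc contains the face $xyz$, so it has $z$ in its interior, and the other side of the $4$-cycle has $v$ in its interior. This contradicts Lemma~\ref{lem:tight}.

So all edges in the interior of $E_2$ end at $z$, and $E_2$ contains $\deg z$ faces. Summing their lengths gives $3\deg z+1=5+2\deg z$, so $\deg z=4$. Let $b$ be the vertex of the $5$-cycle not adjacent to $z$; then $b\in\{a_2,v,a_3\}$, and the quad in $E_2$ consists of $z$, $b$ and the two neighbors of $b$ on the $5$-cycle. If $b=a_2$, this quad and $F_1$ share the path $xa_2v$. If $b=a_3$, it shares the path $va_3y$ with $F_3$. Both contradict Corollary~\ref{cor:twins}(a). If $b=v$, then $xyz$, $xza_2$ and $yza_3$ are triangles, so $xy$, $xz$ and $yz$ are TT-edges, against $\tau\le2$.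

Hence $n\in\{7,8\}$, and $\tau=0$ by Corollary~\ref{cor:tau}.

\subsection{Eight vertices}

Here $T=4$, $\nu=2$ by \eqref{eq:tau}, and there are $14$ edges. For $d\ge3$ we have $\lfloor d/2\rfloor\le d-2$, with equality only for $d\in\{3,4\}$. The triangles occupy $12$ corners, and by (C1)
\[
12\le\sum_t\lfloor\deg t/2\rfloor\le\sum_t(\deg t-2)=28-16=12 .
\]
So equality holds throughout. Four vertices have degree $3$ and lie on exactly one triangle, and four have degree $4$, with triangles and quads alternating around them. Call an edge between two quads a \emph{QQ-edge}; there are $\nu=2$ of them. A vertex of degree $3$ lies on exactly one QQ-edge, the one between its two quads, and a vertex of degree $4$ lies on none.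

Let $pq$ be a QQ-edge, with quads $Q_1=pqab$ and $Q_2=pqcd$. Then $b\ne d$ and $a\ne c$ by Corollary~\ref{cor:twins}(a), and $a\ne d$, $b\ne c$ because $pa$ and $qb$ would be chords of $Q_1$. So $p,q,a,b,c,d$ are distinct. The vertices $p$ and $q$ have degree $3$, and their third corners are the triangles $pbd$ and $qac$.

We claim that $a,b,c,d$ have degree $4$. The configuration found so far is preserved by the permutations $(p\,q)(a\,b)(c\,d)$ and $(a\,c)(b\,d)$, so it suffices to treat $a$. Suppose that $a$ has degree $3$, with neighbors $q,b,c$. Its faces are $Q_1$, the triangle $qac$, and a quad $Q$ at the corner $bac$, so $ab$ is a QQ-edge and $b$ has degree $3$, with neighbors $a,p,d$. The corners at $b$ are occupied by $Q_1$, $pbd$ and $Q$, so $Q$ contains the path $cabd$ and $Q=cabd$. Then $cd$ lies on $Q$ and $Q_2$, and $pq,ab,cd$ are three QQ-edges, a contradiction.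

The remaining vertices $r,s$ have degree $3$, and $rs$ is the second QQ-edge. Each of $r,s$ has two more neighbors, which lie in $\{a,b,c,d\}$ since $p$ and $q$ are saturated. These four edges and
\[
pq,\ qa,\ ab,\ bp,\ qc,\ cd,\ dp,\ bd,\ ac,\ rs
\]
are all $14$ edges. Each of $a,b,c,d$ has three neighbors in the displayed list, hence exactly one neighbor in $\{r,s\}$. The triangle at $r$ occupies the corner opposite $rs$, so the two neighbors of $r$ in $\{a,b,c,d\}$ are adjacent, and the same holds for $s$. The two pairs are therefore opposite edges of the $4$-cycle $abdc$. Neither is $bd$, which already lies on the triangle $pbd$ and would be a TT-edge. So, up to naming, $rab$ and $scd$ are triangles. The quad at the corner $ars$ has as its fourth vertex a neighbor of $a$ in $\{c,d\}$, so it is $Q_3=rsca$. The quad at the corner $brs$ has as its fourth vertex a neighbor of $b$ in $\{c,d\}$, so it is $Q_4=rsdb$. This is the left graph in Figure~\ref{fig:small}.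

The $4$-cycle $abdc$ has $p,q$, hence $Q_1,Q_2$, on one side and $r,s$, hence $Q_3,Q_4$, on one side, and these sides are different because the faces at $ab$ are $Q_1$ and $rab$. By (S), $Q_1$ and $Q_2$ have opposite labels, and so do $Q_3$ and $Q_4$. The automorphism $(a\,c)(b\,d)(r\,s)$ exchanges $Q_1,Q_2$ and fixes $Q_3,Q_4$, and the automorphism $(p\,q)(a\,b)(c\,d)$ exchanges $Q_3,Q_4$ and fixes $Q_1,Q_2$. So we may assume that $Q_1$ and $Q_3$ are the blocks, and $H$ is $\Gamma$ with the diagonals $pa,qb,rc,sa$.

The ends of the edge $ap$ of $H$ have the common neighbors $q,b$. Writing $a$ for the contracted vertex, $H/ap$ has the edges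
\[
aq,\ ab,\ ac,\ ad,\ ar,\ as,\ qb,\ qc,\ bd,\ br,\ cd,\ cr,\ cs,\ ds,\ rs .
\]
Start from the triangle $acs$, add $d$ and $r$, each joined to $a,c,s$, then $b$ joined to $a,d,r$, then $q$ joined to $a,b,c$. By Lemma~\ref{lem:add}, $H/ap$ is rigid, and by Lemma~\ref{lem:split} so is $H$, a contradiction.

\subsection{Seven vertices}

Here $T=2$. By (C2) there is one vertex $m$ of degree $4$, and all others have degree $3$. Exactly two vertices other than $m$ are not adjacent to $m$; call them \emph{far}. By Lemma~\ref{lem:chord}, the vertex opposite $m$ in a quad through $m$ is far. By (C1), $m$ lies on $j\le2$ triangles.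

\emph{The case $j=0$.} The faces at $m$ are quads $mn_io_in_{i+1}$, with $i$ modulo $4$, and the $o_i$ are far. By Corollary~\ref{cor:twins}(a), $o_i\ne o_{i+1}$, so $o_1=o_3$. This vertex is adjacent to $n_1,n_2,n_3,n_4$, although it has degree $3$.

\emph{The case $j=1$.} Let $b_1,b_2,n_1,n_2$ be the neighbors of $m$ in cyclic order, with the triangle $mb_1b_2$ and the quads $mb_2o_1n_1$, $mn_1o_2n_2$, $mn_2o_3b_1$. The neighbors of $b_1$ are $m,b_2,o_3$ and those of $b_2$ are $m,b_1,o_1$. So the second face at $b_1b_2$, a quad since $\tau=0$, contains the path $o_3b_1b_2o_1$, and $o_1\ne o_3$. There are only two far vertices, so $o_2=o_1$ or $o_2=o_3$. Then two quads share the path $mn_1o_1$ or the path $mn_2o_3$, against Corollary~\ref{cor:twins}(a).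

\emph{The case $j=2$.} The two triangles are at opposite corners. Let $b_1,b_2,c_1,c_2$ be the neighbors of $m$ in cyclic order, with triangles $mb_1b_2$, $mc_1c_2$ and quads $X=b_2mc_1r$, $Y=c_2mb_1s$. The far vertices $r,s$ are distinct, since otherwise this vertex would have the four neighbors $b_1,b_2,c_1,c_2$. Now $b_1,b_2,c_1,c_2$ have all their three neighbors, so the third neighbor of $r$ is $s$. The second faces at $b_1b_2$ and $c_1c_2$ contain the paths $sb_1b_2r$ and $rc_1c_2s$, so they are the quads $Z=b_1b_2rs$ and $W=c_1c_2sr$. This is the right graph in Figure~\ref{fig:small}.

The labels are determined up to a global exchange. The three faces at $b_2$, namely $mb_1b_2$, $X$ and $Z$, form a side of the $5$-cycle $mc_1rsb_1$. If $X$ and $Z$ had the same label, this cycle would have weight $\pm2$ and bound a pent by Lemma~\ref{lem:tight}, but there are no pents. So $X$ and $Z$ have opposite labels. The same argument applies to $Y,Z$ at $b_1$, with the $5$-cycle $mc_2srb_2$, and to $X,W$ at $c_1$, with the $5$-cycle $mb_2rsc_2$. Hence either $X,Y$ or $Z,W$ are the blocks.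

If $X,Y$ are the blocks, $H$ consists of $K(\{m,b_2,c_1,r\})$, $K(\{m,b_1,c_2,s\})$ and the edges $b_1b_2$, $c_1c_2$, $rs$. The ends of the edge $b_2c_1$ have the common neighbors $m,r$. In $H/b_2c_1$ start from $K(\{m,b_1,c_2,s\})$, add the contracted vertex, which is joined to $m,b_1,c_2$, and then $r$, which is joined to $m$, $s$ and the contracted vertex.

If $Z,W$ are the blocks, $H$ consists of $K(\{b_1,b_2,r,s\})$, $K(\{c_1,c_2,r,s\})$ and the edges from $m$ to $b_1,b_2,c_1,c_2$. The ends of the edge $b_1r$ have the common neighbors $b_2,s$. In $H/b_1r$, writing $r$ for the contracted vertex, start from $K(\{c_1,c_2,r,s\})$, add $m$, which is joined to $r,c_1,c_2$, and then $b_2$, which is joined to $r,s,m$.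

In both cases the contracted graph is rigid by Lemma~\ref{lem:add}, and $H$ is rigid by Lemma~\ref{lem:split}. This is the last contradiction. No counterexample exists, and the proof of Theorem~\ref{thm:criterion} is complete.

\begin{remark}
Apart from being passed on to smaller graphs, condition (N) is used only in Lemma~\ref{lem:degree}. The bound $\|\omega\|\le4$ enters through \eqref{eq:types} and \eqref{eq:half}. It makes the graph $\mathcal G'$ in Lemma~\ref{lem:degree} free of bananas, it makes the lifted $5$-cycle in Lemma~\ref{lem:contract} tight, it identifies $F_1,F_3$ as the only quads of their sign in Corollary~\ref{cor:tau}, and it bounds $\ell$ in the count \eqref{eq:sides}.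
\end{remark}

\begin{thebibliography}{1}

\bibitem{IRP}
\emph{Infinitesimally rigid polyhedra. II: Modified spherical frameworks},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak tran/\allowbreak 1988-306-01/\allowbreak S0002-9947-1988-0927685-4/\allowbreak S0002-9947-1988-0927685-4.pdf}.

\end{thebibliography}
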